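# Affine dimensions do not determine the tripling constant

## 1. The guess that affine dimensions decide the tripling

Take a finite set $U$ in a group such as $\mathbb Z^d$. By how much must adding $U$ enlarge a sum of two sets, if those two sets are chosen to suit $U$ as well as possible? The natural first guess is that the answer depends only on how the points of $U$ are placed in the sense of affine dimension: which subsets are collinear, which are coplanar, and so on. If the points are moved into more special position, the number should not go up; if every subset keeps its dimension, it should not change. Let us make this precise and test it.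

Throughout, $G$ is a commutative torsion-free group, for example $\mathbb Z^d$. Such a group embeds in the rational vector space $G\otimes\mathbb Q$, so we may speak of lines, linear independence and affine hulls.

**Definition (dimension).** For a finite nonempty set $X\subset G$, $\dim X$ is the dimension of the affine hull of $X$ in $G\otimes\mathbb Q$. One point has dimension $0$; the set $\{0,5,7\}\subset\mathbb Z$ has dimension $1$; the simplex $S_d=\{0,e_1,\dots,e_d\}\subset\mathbb Z^d$ has dimension $d$.

**Definition (tripling).** For a finite nonempty $U\subset G$,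
$$\beta(U)=\inf_{A,B}\frac{|A+B+U|}{\sqrt{|A||B|}},$$
where $A,B$ run over all finite nonempty subsets of $G$ (they need not contain $U$ or be contained in it).

**Example.** If $U=\{u\}$ is one point, then $|A+B+U|=|A+B|\ge\max(|A|,|B|)\ge\sqrt{|A||B|}$, and $A=B=\{0\}$ gives equality. So $\beta(\{u\})=1$.

**Example.** Let $U=\{0,1\}\subset\mathbb Z$. In $\mathbb Z$ we have $|X+Y|\ge|X|+|Y|-1$: with $x_1<\dots<x_a$ and $y_1<\dots<y_b$, the sums $x_1+y_1<\dots<x_a+y_1<x_a+y_2<\dots<x_a+y_b$ are $a+b-1$ different elements. Using this twice, $|A+B+\{0,1\}|\ge|A|+|B|\ge2\sqrt{|A||B|}$, and $A=B=\{0,\dots,N\}$ gives $(2N+2)/(N+1)=2$. So $\beta(\{0,1\})=2$.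

The guess is then the following statement, which is taken from "Sumsets and the Prékopa-Leindler inequality" (https://static.akcongress.com/downloads/anmath/presentations/ruzsa.pdf).

**Conjecture.** Let $U,V$ be finite sets of equal cardinality, $\varphi:U\to V$ a bijection. If for every $U'\subset U$ we have $\dim\varphi(U')\le\dim U'$, then $\beta(V)\le\beta(U)$. In particular, if always $\dim\varphi(U')=\dim U'$, then $\beta(V)=\beta(U)$.

We are given three facts, which we use freely.

- (F1) $\beta(\{0,1\}^d)=2^d$.
- (F2) $\beta(S_d)=d+1$.
- (F3) If $V_i$ is a finite nonempty subset of a commutative torsion-free group $G_i$ $(i=1,2)$, then $V_1\times V_2\subset G_1\times G_2$ satisfies $\beta(V_1\times V_2)=\beta(V_1)\beta(V_2)$.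

The only other outside tool is the Brunn–Minkowski inequality in $\mathbb R^2$, needed in Section 7: for nonempty compact $K,L\subset\mathbb R^2$, $\sqrt{\operatorname{area}(K+L)}\ge\sqrt{\operatorname{area}K}+\sqrt{\operatorname{area}L}$.

## 2. Bounds from cardinality and dimension, and where they stop

The first thing to try is to squeeze $\beta(U)$ between bounds that involve only $|U|$ and $\dim U$. We also need to know that the ambient group does not matter.

**Lemma 1.**
(a) $\beta$ is translation invariant, and $U'\subset U$ implies $\beta(U')\le\beta(U)$.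
(b) If $U\subset H\le G$ with $H$ a subgroup, then $\beta_H(U)=\beta_G(U)$, where the index names the ambient group. Hence $\beta$ does not depend on the ambient group, and it is invariant under injective homomorphisms of any subgroup containing $U$.
(c) $\beta(U)\le\min(|U|,2^{\dim U})$.
(d) If $\dim U=n$, then $\beta(U)\ge n+1$.

**Proof of (a).** Translating $U$ translates $A+B+U$, and $A+B+U'\subset A+B+U$.

**Proof of (b).** More choices of $A,B$ are allowed in $G$ than in $H$, so $\beta_G(U)\le\beta_H(U)$. For the converse, let $A,B\subset G$ be finite and nonempty, and split them along the cosets of $H$: $A=\bigcup_{x\in X}A_x$, $B=\bigcup_{y\in Y}B_y$ with $X,Y\subset G/H$ and sizes $a_x=|A_x|>0$, $b_y=|B_y|>0$. The set $A_x+B_y+U$ lies in the coset $x+y$, because $U\subset H$. Translating $A_x$ and $B_y$ into $H$ gives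
$$|A_x+B_y+U|\ge\beta_H(U)\sqrt{a_xb_y}.$$
Fix $x_0$ with $a_{x_0}=a_{\max}$, the largest of the $a_x$. The cosets $x_0+y$ $(y\in Y)$ are distinct, so
$$|A+B+U|\ge\beta_H(U)\sqrt{a_{\max}}\sum_y\sqrt{b_y}.$$
Symmetrically, $|A+B+U|\ge\beta_H(U)\sqrt{b_{\max}}\sum_x\sqrt{a_x}$. Multiply the two and regroup the square roots:
$$|A+B+U|^2\ge\beta_H(U)^2\sum_x\sqrt{a_{\max}a_x}\;\sum_y\sqrt{b_{\max}b_y}\ge\beta_H(U)^2\sum_xa_x\sum_yb_y=\beta_H(U)^2|A||B|.$$
So $\beta_G(U)\ge\beta_H(U)$. If $f:H\to G'$ is an injective homomorphism, then $H\cong f(H)$, and $\beta_G(U)=\beta_H(U)=\beta_{f(H)}(f(U))=\beta_{G'}(f(U))$.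

**Proof of (c).** The choice $A=B=\{0\}$ gives $\beta(U)\le|U|$. For the other bound translate so that $0\in U$, and let $n=\dim U$. The group $\langle U\rangle$ is finitely generated and torsion-free of rank $n$, hence isomorphic to $\mathbb Z^n$; by (b) we may assume $U\subset[-c,c]^n\subset\mathbb Z^n$ for some $c$. With $A=B=\{0,\dots,N\}^n$ the set $A+B+U$ lies in $[-c,2N+c]^n$, so
$$\frac{|A+B+U|}{\sqrt{|A||B|}}\le\left(\frac{2N+1+2c}{N+1}\right)^n\longrightarrow2^n .$$

**Proof of (d).** $U$ contains $n+1$ affinely independent points $u_0,\dots,u_n$; translate so that $u_0=0$. Then $u_1,\dots,u_n$ are linearly independent, so $e_i\mapsto u_i$ defines an injective homomorphism $\mathbb Z^n\to G$ taking $S_n$ to $\{u_0,\dots,u_n\}$. By (a), (b) and (F2), $\beta(U)\ge\beta(S_n)=n+1$. $\square$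

Now test the guess. If $\dim U=0$, both sets are points and $\beta=1$ for both. If $\dim U=1$, the lemma says $2\le\beta(U)\le2$, so $\beta(U)=2$ always. If $U$ is a triangle (three non-collinear points), then $3\le\beta(U)\le3$. In these cases the guess holds, and the two soft bounds prove it.

They stop proving it at four points in the plane, where they say only $3\le\beta(U)\le4$. In dimension $3$ the window is $4\le\beta(U)\le8$, and it is really occupied: by (F1)–(F3), the sets $S_3$, $S_2\times\{0,1\}$ and $\{0,1\}^3$ all have dimension $3$, and their tripling is $4$, $6$ and $8$. So something finer than $\dim U$ matters. The question is whether the dimensions of all the subsets see it.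

## 3. Parallel lines and concurrent lines

What makes $\beta(S_2\times\{1,\dots,\ell\})$ small? Take $A=B=\{0,\dots,N\}e_3$. Then $A+B+U$ is $S_2\times\{1,\dots,2N+\ell\}$, and
$$\frac{|A+B+U|}{\sqrt{|A||B|}}=\frac{3(2N+\ell)}{N+1}\longrightarrow6 .$$
All three lines of $U$ are parallel, so one long segment serves all of them at once. But parallelism is a relation that affine dimension does not see: two lines in a common plane have dimension-$2$ union whether they are parallel or meet. So let us make the three lines concurrent instead, and leave out the common point. Put $V=\{te_j:1\le j\le3,\ 1\le t\le\ell\}$. With the same $A,B$, the third axis contributes $2N+\ell$ points to $A+B+V$, and each of the other $2\ell$ points of $V$ contributes a segment of $2N+1$ points on its own line, so the ratio is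
$$\frac{(2N+\ell)+2\ell(2N+1)}{N+1}\longrightarrow2+4\ell .$$
That is poor, and no single direction serves all three axes. Large boxes still give $8$ in the limit, by Lemma 1(c).

Two warnings before we get excited. In dimension $2$ the same construction compares two parallel lines with two crossing lines, and there $\beta\le 4=2\cdot2$, so $V$ cannot beat the product. And short lines are useless: for $\ell=2$ in dimension $n$, the product $S_{n-1}\times\{1,2\}$ has $\beta=2n$ by (F1)–(F3) and translation, while $V$ has only $2n$ points, so $\beta(V)\le2n$. The lines must be long and $n$ must be at least $3$. Here are the four theorems of this lecture; they show that the conjecture is false, including its "in particular" part.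

**Theorem A.** Let $n\ge3$, $\ell\ge2n+1$, and let $S_{n-1}=\{v_1,\dots,v_n\}\subset\mathbb Z^{n-1}$ with $v_1=0$, $v_{j+1}=e_j$. Put
$$U=S_{n-1}\times\{1,\dots,\ell\}\subset\mathbb Z^n,\qquad V=\{te_j:1\le j\le n,\ 1\le t\le\ell\}\subset\mathbb Z^n,\qquad\varphi(v_j,t)=te_j .$$
Then $\varphi$ is a bijection, $\dim\varphi(U')=\dim U'$ for every $U'\subset U$, and $\beta(U)=2n<\beta(V)$. If $\ell\ge2^n$, then exactly $\beta(U)=2n$ and $\beta(V)=2^n$. For example, with $n=3$, $\ell=8$: $\beta(U)=6$ and $\beta(V)=8$.

**Theorem B.** The conjecture is true whenever $\dim U\le2$. By Theorem A it fails in every dimension $n\ge3$. In fact $\beta(U)=4$ for every $U$ with $\dim U=2$, $|U|\ge4$.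

**Theorem C.** Under the hypothesis of the conjecture with $\dim U=n$, always $\beta(V)\le\frac{2^n}{n+1}\beta(U)$. For each $n\ge3$ the ratio $\beta(V)/\beta(U)=\frac{2^n}{2n}$ occurs, even with all dimensions preserved. So the largest possible ratio is determined up to a factor less than $2$.

**Theorem D.** Let $\dim V=n\ge1$ and suppose $V$ contains collinear subsets $L_1,\dots,L_n$ in linearly independent directions, each with $|L_j|\ge\ell\ge2$. Then $\beta(V)\ge\min(\ell,2^n)$. In particular, if $\ell\ge2^n$ then $\beta(V)=2^n$.

We first check the parts of Theorem A that need no new idea.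

**Step 1: the dimensions agree.** The map $\varphi$ is a bijection, since the points $te_j$ with $t\ge1$ are pairwise different. Let $\emptyset\ne U'\subset U$. Let $J$ be the set of $j$ such that $U'$ meets the line $\{v_j\}\times\mathbb Q$, let $m=|J|$, and put $\varepsilon=1$ if some such line contains at least two points of $U'$, and $\varepsilon=0$ otherwise. We show
$$\dim U'=m-1+\varepsilon=\dim\varphi(U').$$

For $U'$: its projection to $\mathbb Q^{n-1}$ is $\{v_j:j\in J\}$, a set of $m$ affinely independent points, of dimension $m-1$. If $\varepsilon=0$, then $U'$ has exactly $m$ points, so $\dim U'\le m-1$, and the projection gives $\dim U'\ge m-1$. If $\varepsilon=1$, the direction space of the affine hull of $U'$ contains $e_n$, which spans the kernel of the projection; so the dimension is $(m-1)+1=m$.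

For $\varphi(U')$: if $\varepsilon=0$, it consists of $m$ nonzero multiples of distinct $e_j$'s. They are linearly independent, hence affinely independent, and the dimension is $m-1$. If $\varepsilon=1$, the affine hull contains two points of some axis $\mathbb Qe_j$, so it contains that axis, so it contains $0$. An affine space through $0$ is a linear space; it is therefore $\operatorname{span}(e_j:j\in J)$, of dimension $m$.

**Step 2: $\beta(U)=2n$.** The set $\{1,\dots,\ell\}$ contains a translate of $\{0,1\}$, so its tripling is at least $2$; by Lemma 1(c) it is at most $2$. By (F2) and (F3), $\beta(U)=\beta(S_{n-1})\cdot2=2n$.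

What remains is $\beta(V)>2n$, a lower bound on $\beta(V)$. The obvious way is monotonicity: find inside $V$ a set whose tripling we know. The known large values come from products, but $V$ contains no affine copy of a product $X\times Y$ with $|X|,|Y|\ge2$ (by a copy I mean a translate of the image under an injective homomorphism). Indeed such a copy contains four distinct, not collinear points with $p+q=r+s$. Suppose they lie in $V$, say $p=te_i$, $q=t'e_j$. If $i\ne j$, then $p+q$ has exactly two nonzero coordinates, $t$ and $t'$; so $r$ and $s$ lie on the axes $i$ and $j$ and have these coordinates, that is, $\{r,s\}=\{p,q\}$, against distinctness. If $i=j$, then $r+s$ lies on the axis $i$, and as $r,s$ are positive multiples of basis vectors they lie on that axis too: the four points are collinear, a contradiction. The simplices in $V$ give only $\beta(V)\ge n+1$, which is less than $2n$. So we need a real lower bound, and that is Theorem D.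

## 4. Compression to down-sets

The aim of this section is to replace arbitrary $A$, $B$ by sets so regular that we can count. First we put the independent directions on the coordinate axes.

**Coordinates.** Let $\dim V=n$, translate so that $0\in V$, put $H=\langle V\rangle$, and let $w_1,\dots,w_n$ be linearly independent in $H\otimes\mathbb Q$, which has dimension $n$. Let $f:H\otimes\mathbb Q\to\mathbb Q^n$ be the linear isomorphism with $f(w_j)=e_j$. As $H$ is finitely generated, the generators have a common denominator, so $f(H)\subset\frac1M\mathbb Z^n$ for some $M\ge1$. Then $Mf$ maps $H$ injectively into $\mathbb Z^n$, and $\beta(V)=\beta_{\mathbb Z^n}(Mf(V))$ by Lemma 1(b). So we may always assume $V\subset\mathbb Z^n$, with the chosen $n$ independent directions parallel to $e_1,\dots,e_n$.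

Write $\mathbb N=\{0,1,2,\dots\}$ and $[0,k]=\{0,1,\dots,k\}$ when we speak of integer points.

**Definition (compression).** For finite $X\subset\mathbb Z^n$, the set $C_i(X)$ is obtained by replacing, on each line $\lambda$ parallel to $e_i$ that meets $X$, the set $X\cap\lambda$ by the $|X\cap\lambda|$ points of $\lambda$ with $i$-th coordinate $0,1,\dots,|X\cap\lambda|-1$. Put $C=C_n\circ\cdots\circ C_1$.

**Definition (down-set).** A set $D\subset\mathbb N^n$ is a down-set if $x\in D$, $y\in\mathbb N^n$ and $y_i\le x_i$ for all $i$ imply $y\in D$.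

**Example.** Let $X=\{(0,0),(3,0),(0,2),(1,5)\}$. Row by row, $C_1(X)=\{(0,0),(1,0),(0,2),(0,5)\}$. Column by column, $C(X)=\{(0,0),(0,1),(0,2),(1,0)\}$, a down-set.

We need five properties.

**Property 1: size and monotonicity.** Clearly $|C_i(X)|=|X|$, and $X\subset Y$ implies $C_i(X)\subset C_i(Y)$.

**Property 2: sums.** $C_i(X)+C_i(Y)\subset C_i(X+Y)$. To see this take $x\in C_i(X)$ on a line $\lambda$ and $y\in C_i(Y)$ on a line $\lambda'$, both parallel to $e_i$. Then $0\le x_i\le|X\cap\lambda|-1$ and $0\le y_i\le|Y\cap\lambda'|-1$. The point $x+y$ lies on the line $\lambda+\lambda'$, and $X+Y$ contains $(X\cap\lambda)+(Y\cap\lambda')$ there, which has at least $|X\cap\lambda|+|Y\cap\lambda'|-1$ points. Since $x_i+y_i\le|X\cap\lambda|+|Y\cap\lambda'|-2$, we get $x+y\in C_i(X+Y)$. Iterating over $i$ with Property 1, $C(X)+C(Y)\subset C(X+Y)$, and then $C(X)+C(Y)+C(Z)\subset C(X+Y)+C(Z)\subset C(X+Y+Z)$. Comparing sizes,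
$$|X+Y+Z|\ge|C(X)+C(Y)+C(Z)|.\tag{1}$$

**Property 3: $C(X)$ is a down-set in $\mathbb N^n$.** After $C_i$, the slices $\{x_i=t\}$ are empty for $t<0$ and, projected along $e_i$, decreasing in $t\ge0$. For $j\ne i$, the lines parallel to $e_j$ lie inside the slices, so $C_j$ acts on each slice separately, in the same way on each, and monotonically. Hence it keeps this property. So after all of $C_1,\dots,C_n$ the property holds for every $i$: all coordinates are nonnegative, and lowering one coordinate of a point to any smaller value in $\mathbb N$ stays in the set. Lowering the coordinates one at a time gives the down-set condition.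

**Property 4: collinear sets.** If $L$ lies on a line parallel to $e_j$, then $C(L)=[0,|L|-1]e_j$. For $i\ne j$, each line parallel to $e_i$ meets the set in at most one point, so $C_i$ just sets the $i$-th coordinates to $0$; and $C_j$ makes the set an initial segment.

**Property 5: sums of down-sets in $\mathbb N^n$ are down-sets.** Let $z\in\mathbb N^n$ with $z_i\le x_i+y_i$ for all $i$, where $x\in D$, $y\in D'$. Put $x_i'=\min(x_i,z_i)$ and $y_i'=z_i-x_i'$. Then $0\le x_i'\le x_i$ and $0\le y_i'\le y_i$, so $x'\in D$, $y'\in D'$, and $z=x'+y'$.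

## 5. Trading volume against projections

Let us see what compression gives. Suppose $V\subset\mathbb Z^n$ contains $L_j$ parallel to $e_j$ with $|L_j|\ge\ell$, put $k=\ell-1$, and let $A,B\subset\mathbb Z^n$ be finite and nonempty. Put $D=C(A)+C(B)$, which is a down-set. For $S\subset\{1,\dots,n\}$ let $\pi_S$ delete the coordinates in $S$, and write $\pi_j=\pi_{\{j\}}$. By (1) and Property 4,
$$|A+B+V|\ge|A+B+L_j|\ge|D+[0,k]e_j|=|D|+k|\pi_j(D)|,$$
because on each of the $|\pi_j(D)|$ lines parallel to $e_j$ that meet $D$, the set $D$ is an initial segment, and adding $[0,k]e_j$ makes it longer by $k$. With $p=\max_j|\pi_j(D)|$ this is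
$$|A+B+V|\ge|D|+kp.\tag{2}$$

Put $q=\sqrt{|A||B|}$; the target is a multiple of $q$. The direct way is to bound $|D|$ from below, bound $p$ from below, and add. This cannot work. Let $n=3$. If $A=B=[0,N]e_1$, then $|D|=2N+1<2(N+1)=2q$. If $A=B=[0,N]^3$, then $p/q=(2N+1)^2/(N+1)^3\to0$. So separate bounds, each valid for all $A,B$, can at best add up to $|D|+kp\ge2q$, far below $6q$.

But the two bad cases do not happen together: for the segment, $p=2N+1$ is almost $2q$, and for the box, $|D|=(2N+1)^3$ is almost $8q$. We need one inequality that links $|D|$ and $p$, saying that if $|D|$ falls short of $2^nq$, then the projections make up for it. The cube supplies it, since $\beta(\{0,1\}^n)=2^n$ is known and the sumset of a down-set with the cube can be counted exactly by projections.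

**Lemma 2.** For a finite nonempty down-set $D\subset\mathbb N^n$,
$$|D+\{0,1\}^n|=\sum_S|\pi_S(D)|,$$
the sum being over all $S\subset\{1,\dots,n\}$.

**Example.** Let $D=\{(0,0),(1,0),(2,0),(0,1)\}$. Then $|D|=4$, $|\pi_1(D)|=2$, $|\pi_2(D)|=3$, $|\pi_{\{1,2\}}(D)|=1$, total $10$. And $D+\{0,1\}^2$ has rows of $4$, $4$ and $2$ points.

**Proof.** For $x\in\mathbb N^n$ put $y_i=\max(x_i-1,0)$. We claim $x\in D+\{0,1\}^n$ exactly when $y\in D$. If $x=d+\epsilon$ with $d\in D$ and $\epsilon\in\{0,1\}^n$, then $0\le y_i\le d_i$ for all $i$, so $y\in D$. Conversely, if $y\in D$, then $x=y+\epsilon$ with $\epsilon_i=1$ when $x_i\ge1$ and $\epsilon_i=0$ when $x_i=0$.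

Now sort the elements $x$ by the set $S$ of indices with $x_i=0$. For fixed $S$, the map $x\mapsto y$ is a bijection from the $x$ with zero set exactly $S$ onto the $y\in D$ with $y_i=0$ for all $i\in S$; the inverse adds $1$ to the coordinates outside $S$. Since $D$ is a down-set, setting the coordinates in $S$ to $0$ stays in $D$, so there are exactly $|\pi_S(D)|$ such $y$. $\square$

**Proof of Theorem D.** Translate so that $0\in V$, take $w_j$ to be the difference of two points of $L_j$, and use Section 4 to assume $V\subset\mathbb Z^n$ with $L_j$ parallel to $e_j$. Keep $k,A,B,D,p,q$ as above, and write $M=2^n-1$.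

**Step 1: link $|D|$ and $p$.** By Lemma 2, (F1) and $|C(A)|=|A|$, $|C(B)|=|B|$,
$$\sum_S|\pi_S(D)|=|C(A)+C(B)+\{0,1\}^n|\ge2^nq .$$
The term $S=\emptyset$ is $|D|$. Each of the $M$ other terms is at most $p$: for $j\in S$ the projection $\pi_S$ factors through $\pi_j$, so $|\pi_S(D)|\le|\pi_j(D)|\le p$. Hence
$$|D|+Mp\ge2^nq=(M+1)q.\tag{3}$$

**Step 2: a trivial bound for $|D|$.** A sum is at least as large as each summand, so
$$|D|\ge\max(|A|,|B|)\ge q.\tag{4}$$

**Step 3: combine.** If $k\ge M$, then (2) and (3) give $|A+B+V|\ge|D|+Mp\ge2^nq$. If $k<M$, write $|D|+kp$ as a convex combination of the left sides of (4) and (3):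
$$|D|+kp=\Bigl(1-\frac kM\Bigr)|D|+\frac kM\bigl(|D|+Mp\bigr)\ge\Bigl(1-\frac kM\Bigr)q+\frac kM(M+1)q=(k+1)q=\ell q .$$
In both cases $|A+B+V|\ge\min(\ell,2^n)\,q$, which means $\beta(V)\ge\min(\ell,2^n)$. If $\ell\ge2^n$, Lemma 1(c) gives $\beta(V)\le2^n$, so $\beta(V)=2^n$. $\square$

## 6. The cross beats the prism

**End of the proof of Theorem A.** Steps 1 and 2 of Section 3 gave that $\varphi$ is a bijection preserving all dimensions and that $\beta(U)=2n$. The set $V$ has dimension $n$ and contains the collinear sets $\{te_j:1\le t\le\ell\}$, $j=1,\dots,n$, each with $\ell$ points and in independent directions. By Theorem D and $\ell\ge2n+1$,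
$$\beta(V)\ge\min(\ell,2^n)\ge\min(2n+1,2^n)>2n,$$
since $2^n>2n$ for $n\ge3$. If $\ell\ge2^n$, Theorem D gives $\beta(V)=2^n$ exactly. $\square$

So $\varphi$ preserves every dimension while $\beta(V)>\beta(U)$. Both assertions of the conjecture are false, already for two sets of $24$ points in $\mathbb Z^3$ ($n=3$, $\ell=8$), with values $6$ and $8$. Here $2^n>2n$ was used, and it fails at $n=2$. The plane is the next topic.

## 7. Four points in the plane

In the plane the bounds of Section 2 left only $3\le\beta(U)\le4$ open for $|U|\ge4$.

**Proposition 3.** If $\dim U=2$ and $|U|\ge4$, then $\beta(U)=4$.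

By Lemma 1(c), $\beta(U)\le4$. We prove $\beta(U)\ge4$ in three steps.

**Step 1: reduce to two shapes.** Three non-collinear points of $U$ together with any fourth point form a $4$-point set $Q\subset U$ with $\dim Q=2$; it suffices that $\beta(Q)\ge4$. Let
$$T=\{(0,0),(1,0),(2,0),(0,1)\},$$
and let $T^*$ be $T$ with coordinates swapped. We choose coordinates as in Section 4 and compress.

Suppose three points of $Q$ are collinear. Translate one of them to $0$; let $w_1$ be another of them and $w_2$ the fourth point, which is off the line. Then $Q=\{0,se_1,te_1,he_2\}$ with $0,s,t$ distinct and $h\ne0$. So $C_1(Q)=\{0,e_1,2e_1,he_2\}$ and $C(Q)=T$.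

Suppose no three points of $Q$ are collinear. Translate one to $0$ and let $w_1,w_2$ be two others. Then $Q=\{0,se_1,he_2,(u,v)\}$ with $s,h\ne0$, and $u,v\ne0$ since otherwise $(u,v)$ would be collinear with two of the other points. If $v=h$, the rows $0$ and $h$ have two points each, so $C(Q)=\{0,1\}^2$. If $v\ne h$, then $C_1(Q)=\{(0,0),(1,0),(0,h),(0,v)\}$ and $C(Q)=T^*$.

By (1), $|A+B+Q|\ge|C(A)+C(B)+C(Q)|$, where $C(A),C(B)$ are down-sets of sizes $|A|,|B|$. If $C(Q)=\{0,1\}^2$, then (F1) finishes. Swapping coordinates turns $T^*$ into $T$ and down-sets into down-sets. So it remains to show, for finite nonempty down-sets $A,B\subset\mathbb N^2$,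
$$|A+B+T|\ge4\sqrt{|A||B|}.\tag{5}$$

Two tries at (5) suggest themselves. For the square, one can put a unit square on each lattice point:
$$|A+B+\{0,1\}^2|=\operatorname{area}\bigl((A+[0,1]^2)+(B+[0,1]^2)\bigr)\ge(\sqrt{|A|}+\sqrt{|B|})^2\ge4\sqrt{|A||B|},$$
where here $[0,1]$ is the real interval and the middle step is Brunn–Minkowski. So one may hope that $|A+B+T|\ge|A+B+\{0,1\}^2|$. This is false. Let $A=B$ be the down-set with rows of $4$ and $1$ points. Then $A+B$ has rows of $7,4,1$ points; $A+B+T$ has rows of $9,7,4,1$ points, total $21$; and $A+B+\{0,1\}^2$ has rows of $8,8,5,2$ points, total $23$.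

What should replace the unit square? The triangle $\Delta$ with vertices $(0,0),(2,0),(0,1)$, the convex hull of $T$, has area $1$, and $\Delta+\Delta=2\Delta$ has area $4=|T|$: so for $A=B=\{0\}$ the triangle fits exactly. For longer rows, translates of $\Delta$ by integer points leave gaps near the top; we fill them by adding $\Delta$ to a whole real interval.

**Step 2: count $A+B+T$ row by row.** Let the rows of $A$ (points with second coordinate $i$) have sizes $a_0\ge\dots\ge a_{m-1}\ge1$, and those of $B$ sizes $b_0\ge\dots\ge b_{m'-1}\ge1$. Row $r$ of $A+B$ is the union of the sets $[0,a_i-1]+[0,b_j-1]=[0,a_i+b_j-2]$ with $i+j=r$. So for $0\le r\le m+m'-2$ it is $[0,d_r-1]$ with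
$$d_r=\max_{i+j=r}(a_i+b_j)-1\ge1 .$$
Put $d_r=-\infty$ for other $r$. Row $r$ of $A+B+T$ is the union of (row $r$ of $A+B$)$\,+\{0,1,2\}$, an initial segment of $d_r+2$ points, and row $r-1$ of $A+B$, an initial segment of $d_{r-1}$ points. Hence
$$|A+B+T|=\sum_{r=0}^{m+m'-1}\max(d_r+2,\,d_{r-1}).\tag{6}$$

**Step 3: build planar sets with the same numbers as areas.** Define the compact sets
$$A^*=\bigcup_iP_i,\qquad P_i=\{(x,i+s):0\le s\le1,\ 0\le x\le a_i+1-2s\},$$
$$B^*=\bigcup_jR_j,\qquad R_j=\{(x,j+s):0\le s\le1,\ 0\le x\le b_j+1-2s\}.$$
In words, $P_i$ is the real segment from $(0,i)$ to $(a_i-1,i)$ plus $\Delta$, since $\Delta$ has width $2-2s$ at height $s$. The widths are nonnegative as $a_i,b_j\ge1$. Different $P_i$ overlap only on horizontal lines, so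
$$\operatorname{area}(A^*)=\sum_i\int_0^1(a_i+1-2s)\,ds=\sum_ia_i=|A|,$$
and likewise $\operatorname{area}(B^*)=|B|$.

Now compute $A^*+B^*$. Add the horizontal section of $P_i$ at $s_1$ and that of $R_j$ at $s_2$: the result is an interval from $0$ of width $(a_i+1-2s_1)+(b_j+1-2s_2)$, which depends only on $s=s_1+s_2$. So
$$P_i+R_j=\{(x,i+j+s):0\le s\le2,\ 0\le x\le a_i+b_j+2-2s\}.$$
Let $0\le r\le m+m'-1$ and $0<\sigma<1$, and look at height $r+\sigma$. Only pairs with $i+j=r$ (then $s=\sigma$) or $i+j=r-1$ (then $s=1+\sigma$) reach this height. The first kind gives maximal width $(d_r+1)+2-2\sigma=d_r+3-2\sigma$. The second gives $(d_{r-1}+1)+2-2(1+\sigma)=d_{r-1}+1-2\sigma$. So the section of $A^*+B^*$ is an interval $[0,w]$ with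
$$w=\max(d_r+2,\,d_{r-1})+1-2\sigma .$$
Since $\int_0^1(1-2\sigma)\,d\sigma=0$, integrating over $\sigma$ gives $\max(d_r+2,d_{r-1})$, and summing over $r$ and using (6) gives $\operatorname{area}(A^*+B^*)=|A+B+T|$. By Brunn–Minkowski,
$$|A+B+T|=\operatorname{area}(A^*+B^*)\ge\bigl(\sqrt{|A|}+\sqrt{|B|}\bigr)^2\ge4\sqrt{|A||B|},$$
which is (5). $\square$

**Proof of Theorem B.** Let $\varphi:U\to V$ satisfy the hypothesis of the conjecture, with $\dim U\le2$. Taking $U'=U$ gives $\dim V\le\dim U$; also $|V|=|U|$.

- If $\dim U=0$, then $|U|=|V|=1$ and $\beta(V)=\beta(U)=1$ by the first example of Section 1.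
- If $\dim U=1$, then $\beta(U)\ge2$ by Lemma 1(d), and $\beta(V)\le2^{\dim V}\le2$.
- If $\dim U=2$ and $|U|=3$, then $\beta(U)\ge3$ by Lemma 1(d), and $\beta(V)\le|V|=3$.
- If $\dim U=2$ and $|U|\ge4$, then $\beta(U)=4$ by Proposition 3, and $\beta(V)\le2^{\dim V}\le4$.

So $\beta(V)\le\beta(U)$ in every case. If all dimensions are equal, the same applies to $\varphi^{-1}$, since $\dim V=\dim U\le2$, and $\beta(U)=\beta(V)$. The failure in every dimension $n\ge3$ is Theorem A, whose $U$ has dimension $n$, and the last claim is Proposition 3. $\square$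

## 8. How large the ratio $\beta(V)/\beta(U)$ can be

**Proof of Theorem C.** Under the hypothesis of the conjecture, $\dim V\le\dim U=n$. Lemma 1(c) gives $\beta(V)\le2^{\dim V}\le2^n$, and Lemma 1(d) gives $\beta(U)\ge n+1$. Hence
$$\beta(V)\le2^n\le\frac{2^n}{n+1}\,\beta(U).$$
For $n\ge3$, Theorem A with any $\ell\ge2^n$ (then also $\ell\ge2n+1$, since $2^n\ge2n+1$ for $n\ge3$) gives a bijection preserving all dimensions with $\beta(V)/\beta(U)=\frac{2^n}{2n}$. The upper bound and this example differ by the factor
$$\frac{2^n/(n+1)}{2^n/(2n)}=\frac{2n}{n+1}<2 .$$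
For $n\le2$ the largest ratio is $1$: it is at most $1$ by Theorem B, and the identity map attains it; the upper bound $\frac{2^n}{n+1}$ is then $1$, $1$, $\frac43$ for $n=0,1,2$, again within a factor less than $2$. $\square$
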